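
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[lemma]{Example}

\title{The Lambek calculus with positive iteration\\ is not complete for language models}


\begin{abstract}
The calculus $\mathbf{L}_\omega^+$ extends the Lambek calculus by a connective $A^+$, which denotes over formal languages the union of all powers $A^n$, $n\ge1$, and is governed by an $\omega$-rule. We show that $\mathbf{L}_\omega^+$ is sound but not complete with respect to language models: an explicit sequent is true in all of them and is not derivable. The reason is that intersection of languages distributes over union, and that a consequence of this law can be stated in the language of the calculus, which has no connectives for intersection and binary union. The same obstruction refutes completeness for every class of models based on distributive lattices, survives the admission of empty antecedents, Kleene star, conjunction and disjunction, and is already present in the product-free fragment.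
\end{abstract}

\section{The question and the answer}

\subsection{The calculus}

Formulas are built from variables $p,q,\dots$ by the binary connectives $\backslash,/,\cdot$ and the unary connective ${}^+$ (positive iteration). A sequent has the form $\Theta\to C$, where $\Theta$ is a nonempty finite sequence of formulas. In the rules below $\Pi,\Pi_i$ are nonempty sequences of formulas, while $\Gamma,\Delta$ may be empty. The \emph{Lambek calculus} $\mathbf{L}$ has the axioms $A\to A$ and the rules
\[
\frac{A,\Pi\to B}{\Pi\to A\backslash B}\qquad
\frac{\Pi\to A\quad \Gamma,B,\Delta\to C}{\Gamma,\Pi,A\backslash B,\Delta\to C}\qquad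
\frac{\Pi,A\to B}{\Pi\to B/A}\qquad
\frac{\Pi\to A\quad \Gamma,B,\Delta\to C}{\Gamma,B/A,\Pi,\Delta\to C}
\]
\[
\frac{\Gamma,A,B,\Delta\to C}{\Gamma,A\cdot B,\Delta\to C}\qquad
\frac{\Pi_1\to A\quad \Pi_2\to B}{\Pi_1,\Pi_2\to A\cdot B}\qquad
\frac{\Pi\to A\quad \Gamma,A,\Delta\to C}{\Gamma,\Pi,\Delta\to C}\ (\text{cut}).
\]
The calculus $\mathbf{L}_\omega^+$ adds the rules
\[
\frac{\Pi_1\to A\quad\cdots\quad\Pi_n\to A}{\Pi_1,\dots,\Pi_n\to A^+}\ (n\ge1)
\qquad
\frac{\bigl(\Gamma,\overbrace{A,\dots,A}^{n},\Delta\to C\bigr)_{n\ge1}}{\Gamma,A^+,\Delta\to C}\ (\omega\text{-rule}).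
\]
The $\omega$-rule has one premise for each $n\ge1$, so derivations are well-founded trees that may be infinite.

\subsection{Language models}

Let $\Sigma$ be an alphabet, $\Sigma^*$ the set of all words over $\Sigma$, $\varepsilon$ the empty word, and $\Sigma^+=\Sigma^*-\{\varepsilon\}$. A \emph{language model} over $\Sigma$ assigns to each variable $p$ a set $w(p)\subseteq\Sigma^+$ and is extended to formulas by
\begin{align*}
w(A\backslash B)&=\{u\in\Sigma^+\mid vu\in w(B)\text{ for all }v\in w(A)\},\\
w(B/A)&=\{u\in\Sigma^+\mid uv\in w(B)\text{ for all }v\in w(A)\},\\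
w(A\cdot B)&=\{uv\mid u\in w(A),\ v\in w(B)\},\qquad
w(A^+)=\{u_1\cdots u_n\mid n\ge1,\ u_i\in w(A)\}.
\end{align*}
The sequent $A\to B$ is \emph{true} in $w$ if $w(A)\subseteq w(B)$. So $A\backslash B$ collects the words that turn every word of $A$ on their left into a word of $B$, and $A^+$ is the union of the powers of $A$. The two rules for ${}^+$ say just this: every power of $A$ lies below $A^+$, and what holds for all powers in a context holds for $A^+$ in that context. Simple true sequents are readily derived. For $p^+\cdot p^+\to p^+$, the left rule for $\cdot$ and two uses of the $\omega$-rule reduce the claim to antecedents consisting of $m+n$ copies of $p$; for $(p\backslash p)^+\to p\backslash p$, the right rule for $\backslash$ and the $\omega$-rule reduce it to $p,p\backslash p,\dots,p\backslash p\to p$.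

For formulas built with $\backslash,/,\cdot$, Pentus \cite{Pentus} proved that $\mathbf{L}\vdash A\to B$ if and only if $w(A)\subseteq w(B)$ for all language models $w$ over all alphabets. Ryzhkova \cite{Ryzhkova} proved completeness, in the same sense, for the fragment of $\mathbf{L}_\omega^+$ without $\cdot$ in which ${}^+$ occurs only in the forms $A^+\backslash B$ and $B/A^+$. The question, posed in \cite{Slides}, is whether all of $\mathbf{L}_\omega^+$ is complete for language models. Since the rules for ${}^+$ describe a union so exactly, one might guess that it is. But languages also satisfy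
\[
(Y_1\cup Y_2)\cap Z=(Y_1\cap Z)\cup(Y_2\cap Z),
\]
and soundness of the calculus does not depend on this law (Lemma~\ref{lem:sound}). At first sight this is harmless, since the calculus has no intersection. We shall see that it can nevertheless express a consequence of the law that it cannot derive.

We write $p^n$ for the $n$-fold product and omit brackets in products. Bracketing does not matter, since every semantics below has an associative product.

\begin{theorem}\label{thm:main}
Let $p,q$ be variables and put
\[
X=p\cdot(p^4)^+\cdot(p^6)^+\cdot q,\qquad U=X/\bigl((p^4)^+\cdot q\bigr),\qquad Q=X/(p^4\cdot q),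
\]
\[
P=(p^9)^+,\qquad R=(p^+\cdot q)/(p^4\cdot q),\qquad
A_0=(P/R)\cdot P\cdot(P\backslash Q),\qquad B_0=U^+ .
\]
Then $w(A_0)\subseteq w(B_0)$ for every language model $w$ over every alphabet, but $\mathbf{L}_\omega^+\nvdash A_0\to B_0$. Hence $\mathbf{L}_\omega^+$, which is sound, is not complete with respect to language models.
\end{theorem}

\subsection{How far the failure reaches}

A \emph{model} is a lattice $(K,\vee,\wedge)$ with an associative operation $\cdot$ and operations $\backslash,/$ such that
\begin{equation}\label{eq:res}
y\le x\backslash z\iff xy\le z\iff x\le z/y ,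
\end{equation}
and in which $x^+=\sup_{n\ge1}x^n$ exists for every $x$. It is \emph{distributive} if its lattice is distributive, and \emph{unital} if $\cdot$ has a unit $1$; in a unital model we put $x^*=1\vee x^+=\sup_{n\ge0}x^n$. A valuation $v$ sends variables to elements of $K$ and extends to all formulas. The sequent $A_1,\dots,A_n\to C$ is \emph{true} if $v(A_1)\cdots v(A_n)\le v(C)$, where for $n=0$ (unital models only) the left side is $1$. We often use the same letter for a formula and its value.

Language models are the valuations in the model of all subsets of $\Sigma^+$. Further distributive models are the subsets of $\Sigma^*$ (languages with the empty word allowed), the power set of any semigroup, and all subsets of a transitive relation, with composition as product and the residuals taken within that relation.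

Let $\mathbf{E}$ be the extension of $\mathbf{L}_\omega^+$ in which $\Pi,\Pi_i$ and all antecedents may be empty, with additional connectives ${}^*,\wedge,\vee$ and the rules
\[
\frac{\Pi_1\to A\ \cdots\ \Pi_n\to A}{\Pi_1,\dots,\Pi_n\to A^*}\ (n\ge0)\qquad
\frac{\bigl(\Gamma,\overbrace{A,\dots,A}^{n},\Delta\to C\bigr)_{n\ge0}}{\Gamma,A^*,\Delta\to C}\qquad
\frac{\Gamma,A_i,\Delta\to C}{\Gamma,A_1\wedge A_2,\Delta\to C}
\]
\[
\frac{\Pi\to A\quad\Pi\to B}{\Pi\to A\wedge B}\qquad
\frac{\Gamma,A,\Delta\to C\quad\Gamma,B,\Delta\to C}{\Gamma,A\vee B,\Delta\to C}\qquad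
\frac{\Pi\to A_i}{\Pi\to A_1\vee A_2}\qquad(i=1,2).
\]
We call a calculus \emph{incomplete} with respect to a class of models if some sequent that is defined and true in all models of the class, under all valuations, is not derivable. The sequents we use contain only $\backslash,/,\cdot,{}^+$ and have nonempty antecedents, so they are defined in every model, unital or not; the only exception is the star variant at the end of the next theorem.

\begin{theorem}\label{thm:dist}
\textup{(1)} $A_0\le B_0$ holds in every distributive model, under every valuation.

\textup{(2)} $A_0\to B_0$ is not derivable in $\mathbf{E}$.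

Consequently $\mathbf{L}_\omega^+$ is incomplete with respect to every class of distributive models, and so is every extension of it by some of: empty antecedents, Kleene star, $\wedge$, $\vee$. This covers language models with or without $\varepsilon$, power sets of semigroups, and relational models. The same holds, for every class of unital distributive models, if Kleene star is the primitive and each $C^+$ is read as $C\cdot C^*$.
\end{theorem}

For formulas $E_1,\dots,E_m$ write
\[
(E_1\dots E_m)\backslash C:=E_m\backslash(\cdots(E_1\backslash C)\cdots),\qquad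
C/(E_1\dots E_m):=(\cdots(C/E_m)\cdots)/E_1 .
\]
These formulas contain no product of the $E_i$, but by \eqref{eq:res} they have in every model the same value as $(E_1\cdot\ldots\cdot E_m)\backslash C$ and $C/(E_1\cdot\ldots\cdot E_m)$.

\begin{theorem}\label{thm:pf}
Let $p,q,s$ be variables and put
\[
G_1=(p\,s\,s^+q)\backslash p,\quad G_2=(p\,p\,s^+q)\backslash p,\quad G_3=(p\,p\,p\,s^+q)\backslash p,\quad R_0=(p\,p\,p\,s\,s\,q)\backslash p^+,
\]
\[
T_1=G_1/R_0,\quad T_2=G_1,\quad T_3=(G_1\backslash G_2)/G_3,\quad T_4=G_3,\quad T_5=R_0\backslash G_3,
\]
\[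
P=p^+,\quad Q=p/(s\,q\,T_1\dots T_5),\quad U=p/(s^+q\,T_1\dots T_5),\quad R=p\backslash\bigl(p^+/(s\,q\,T_1\dots T_5)\bigr).
\]
The sequent
\[
P\ \to\ (P/R)\backslash\bigl(U^+/(P\backslash Q)\bigr),
\]
built from $\backslash,/,{}^+$ only, is true in all distributive models, hence in all language models, but it is not derivable in $\mathbf{L}_\omega^+$, nor in $\mathbf{E}$. So the product-free fragment of $\mathbf{L}_\omega^+$ is incomplete with respect to language models.
\end{theorem}

This contrasts with Ryzhkova's result, where ${}^+$ is restricted to the forms $A^+\backslash B$ and $B/A^+$.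

\medskip
Section~\ref{sec:idea} isolates the instance of distributivity that is used and shows how to state it without $\wedge$ and $\vee$. Section~\ref{sec:closure} constructs models in which $\mathbf{E}$ is sound but distributivity may fail, and gives a small example. Section~\ref{sec:first} proves Theorems~\ref{thm:main} and~\ref{thm:dist}, and Section~\ref{sec:pf} proves Theorem~\ref{thm:pf}.

\section{Distributivity in disguise}\label{sec:idea}

\subsection{What the calculus knows}

\begin{lemma}\label{lem:basic}
In every model the product is monotone, $x(x\backslash y)\le y$ and $(y/x)x\le y$. If $s=\sup S$ exists, then $xsy=\sup\{xzy:z\in S\}$; the same is true with $x$ or $y$ omitted. In particular $x\cdot x^+=\sup_{n\ge2}x^n$ and $x^+=x\vee x\cdot x^+$.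
\end{lemma}

\begin{proof}
The two inequalities are \eqref{eq:res} applied to $x\backslash y\le x\backslash y$ and $y/x\le y/x$. If $y\le y'$, then $y\le y'\le x\backslash(xy')$, so $xy\le xy'$; the other argument is symmetric. By monotonicity $xsy$ is an upper bound of the elements $xzy$. If $u$ is an upper bound, then $z\le x\backslash(u/y)$ for all $z\in S$, hence $s\le x\backslash(u/y)$ and $xsy\le u$. With $x$ or $y$ omitted one uses $u/y$ or $x\backslash u$. The last statement follows.
\end{proof}

\begin{lemma}[soundness]\label{lem:sound}
Every sequent derivable in $\mathbf{L}_\omega^+$ is true in every model. Every sequent derivable in $\mathbf{E}$ is true in every unital model.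
\end{lemma}

\begin{proof}
Induction on the well-founded derivation. We write a sequence of formulas also for the product of its values and drop empty factors; an empty product standing alone (unital models only) is $1$. Axioms are clear, and cut is monotonicity. The right rules for $\backslash,/$ are \eqref{eq:res}. For the left rule of $\backslash$,
\[
\Gamma\,\Pi\,(A\backslash B)\,\Delta\le\Gamma A(A\backslash B)\Delta\le\Gamma B\Delta\le C,
\]
and the rule for $/$ is its mirror image. The left rule for $\cdot$ does not change the product on the left, and the right rule is monotonicity. If $\Pi_i\le A$ for $i\le n$, then $\Pi_1\cdots\Pi_n\le A^n\le A^+$. If $\Gamma A^n\Delta\le C$ for all $n\ge1$, then $\Gamma A^+\Delta=\sup_n\Gamma A^n\Delta\le C$ by Lemma~\ref{lem:basic}. The star rules are the same with $n\ge0$. The left rule for $\vee$ is Lemma~\ref{lem:basic} for $S=\{A,B\}$, and the left rule for $\wedge$ is monotonicity, as $A_1\wedge A_2\le A_i$. The right rules for $\wedge,\vee$ hold because these are infimum and supremum.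
\end{proof}

In particular $\mathbf{L}_\omega^+$ is sound for language models. The lemma also shows what the calculus does \emph{not} use: distributivity of the lattice.

\subsection{One instance of the distributive law}

\begin{lemma}\label{lem:law}
In a distributive model, if $x\wedge y\le u$ and $x^n\le u^+$ for all $n\ge2$, then $x^+\wedge y\le u^+$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic} and distributivity,
\[
x^+\wedge y=(x\vee x\cdot x^+)\wedge y=(x\wedge y)\vee(x\cdot x^+\wedge y).
\]
Here $x\wedge y\le u\le u^+$, and $x\cdot x^+=\sup_{n\ge2}x^n\le u^+$.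
\end{proof}

For languages this is obvious: a word of $x^+$ that lies in $y$ is either in $x$, hence in $x\cap y\subseteq u$, or in some $x^n$ with $n\ge2$. The connective ${}^+$ plays the part of a disjunction on both sides of the inequality, so in the conclusion only the conjunction $x^+\wedge y$ is missing from our language. It can be replaced by a product below it.

\begin{lemma}\label{lem:meet}
In every model, if $x\le r$ and $y\le r$, then $(x/r)\cdot x\cdot(x\backslash y)\le x\wedge y$.
\end{lemma}

\begin{proof}
Since $x(x\backslash y)\le y\le r$, the product is at most $(x/r)r\le x$. Since $x\le r$, we also have $(x/r)x\le(x/r)r\le x$, so the product is at most $x(x\backslash y)\le y$.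
\end{proof}

Both inequalities evaluate the same product, once from the right and once from the left; the common bound $r$ makes both evaluations possible. Combining the two lemmas (the second with $x^+$ for $x$) gives our recipe.

\begin{proposition}\label{prop:recipe}
Let $x,y,u,r$ be elements of a distributive model such that
\begin{enumerate}
\item[\textup{(i)}] $x^+\le r$ and $y\le r$;
\item[\textup{(ii)}] $x\wedge y\le u$;
\item[\textup{(iii)}] $x^n\le u^+$ for all $n\ge2$.
\end{enumerate}
Then $(x^+/r)\cdot x^+\cdot(x^+\backslash y)\le u^+$.
\end{proposition}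

To obtain a sequent we need formulas for $x,y,u,r$ for which (i)--(iii) hold in every model. Condition (ii) still mentions $\wedge$. We achieve it by \emph{tests}: $u$ will be the largest element that passes all tests from a sequence numbered $m=1,2,\dots$, and $y$ the largest that passes test $1$. If $x$ passes all tests $m\ge2$, then (ii) holds. If moreover $x$ can fail test $1$, so that $x\not\le u$, then the inequality of Proposition~\ref{prop:recipe} has a chance of being underivable.

\section{Closure models}\label{sec:closure}

To refute derivability we need models without distributivity. We take sets of words, but with a join that may be larger than the union.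

\subsection{Definition and basic facts}

Let $\mathcal N$ be a family of subsets of $\Sigma^*$; we call its members \emph{forbidden sets} and the elements of these \emph{forbidden words}. For $N\subseteq\Sigma^*$ let $\overline N$ be its complement in $\Sigma^*$. A \emph{basic set} is a set $\{z\in\Sigma^*: xzy\notin N\}$ with $N\in\mathcal N$ and $x,y\in\Sigma^*$; a set is \emph{closed} if it is an intersection of basic sets ($\Sigma^*$ being the empty intersection). Let $\langle Z\rangle$ be the least closed set containing $Z$, and write $\langle z\rangle$ for $\langle\{z\}\rangle$. Since $\langle Z\rangle$ is the intersection of all basic sets containing $Z$,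
\begin{equation}\label{eq:cl}
z\in\langle Z\rangle\iff
\begin{array}{l}\text{for all }N\in\mathcal N,\ x,y\in\Sigma^*:\ \text{if }xzy\in N,\\
\text{then }xz'y\in N\text{ for some }z'\in Z.\end{array}
\end{equation}
So $z\in\langle Z\rangle$ means that in every forbidden word each occurrence of the factor $z$ can be replaced by a suitable member of $Z$ so that the result is forbidden by the same $N$. The choice of the member may depend on $N$ and on the context, and this is how distributivity can get lost. Each $\overline N$, $N\in\mathcal N$, is closed (take $x=y=\varepsilon$).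

\begin{lemma}\label{lem:K}
If $C$ is closed and $YZY'\subseteq C$, then $Y\langle Z\rangle Y'\subseteq C$. Hence, for closed $C$ and any sets $Z_1,\dots,Z_n$, we have $Z_1\cdots Z_n\subseteq C$ if and only if $\langle Z_1\rangle\cdots\langle Z_n\rangle\subseteq C$.
\end{lemma}

\begin{proof}
Let $x\in Y$, $y\in Y'$. If $C$ is the intersection of the basic sets $\{z:x_izy_i\notin N_i\}$, then $\{z:xzy\in C\}$ is the intersection of the basic sets $\{z:x_ixzyy_i\notin N_i\}$. So it is closed; it contains $Z$, hence $\langle Z\rangle$. For the second statement replace the factors one after another; the converse holds because $Z_i\subseteq\langle Z_i\rangle$.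
\end{proof}

\begin{proposition}\label{prop:closure}
The closed sets form a unital model with $Y\wedge Z=Y\cap Z$, $Y\vee Z=\langle Y\cup Z\rangle$, product $\langle YZ\rangle$, unit $\langle\varepsilon\rangle$, residuals
\[
Y\backslash C=\{z:Yz\subseteq C\},\qquad C/Y=\{z:zY\subseteq C\},
\]
and $Y^+=\langle\bigcup_{n\ge1}Y^n\rangle$, where $YZ$ and $Y^n$ denote concatenation of sets of words. Let $v$ be a valuation in this model. If $A_1,\dots,A_n,C$ are formulas and $v(A_i)=\langle Z_i\rangle$, then
\begin{gather}
v(A_1\cdot\ldots\cdot A_n)=\langle Z_1\cdots Z_n\rangle,\qquad v(A_1^+)=\Bigl\langle\bigcup_{k\ge1}Z_1^k\Bigr\rangle,\label{eq:gen}\\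
z\in v\bigl(C/(A_1\dots A_n)\bigr)\iff zZ_1\cdots Z_n\subseteq v(C),\label{eq:genres}
\end{gather}
and $z\in v\bigl((A_1\dots A_n)\backslash C\bigr)$ if and only if $Z_1\cdots Z_nz\subseteq v(C)$.
\end{proposition}

\begin{proof}
The supremum of a family of closed sets is the closure of its union. For closed $C$ the residuals are intersections of sets $\{z:yz\in C\}$ or $\{z:zy\in C\}$, which are closed by the proof of Lemma~\ref{lem:K}. For closed $Y,Z,C$,
\[
\langle YZ\rangle\subseteq C\iff YZ\subseteq C\iff Z\subseteq Y\backslash C\iff Y\subseteq C/Z,
\]
which is \eqref{eq:res}. Lemma~\ref{lem:K} with $C=\langle YZW\rangle$ gives $\langle YZ\rangle W\subseteq\langle YZW\rangle$, so $\langle\langle YZ\rangle W\rangle=\langle YZW\rangle$, and symmetrically $\langle Y\langle ZW\rangle\rangle=\langle YZW\rangle$; the product is associative. Also $\langle\langle\varepsilon\rangle Z\rangle=\langle\varepsilon Z\rangle=Z$ for closed $Z$, and likewise on the right. The $n$-th power of $Y$ in the model is $\langle Y^n\rangle$, and the closure of $\bigcup_n\langle Y^n\rangle$ is $\langle\bigcup_nY^n\rangle$.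

For \eqref{eq:gen} apply Lemma~\ref{lem:K} with the closed set on the right-hand side. By the definition of the residuals, $z\in v(C/(A_1\dots A_n))$ means $z\,v(A_1)\cdots v(A_n)\subseteq v(C)$, and Lemma~\ref{lem:K} allows us to replace each $v(A_i)=\langle Z_i\rangle$ by $Z_i$. This is \eqref{eq:genres}; its mirror image is proved in the same way.
\end{proof}

We call the models of Proposition~\ref{prop:closure} \emph{closure models}. By Lemma~\ref{lem:sound}, everything derivable in $\mathbf{E}$ is true in every closure model.

\subsection{A small example}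

\begin{example}\label{ex:small}
We show that Lemma~\ref{lem:law} fails in a small closure model. Let $\Sigma=\{a,c\}$ and $\mathcal N=\{\{a,c\},\{a^2,c\}\}$. The sets $\{z:xzy\in N\}$ are the following. For $x=y=\varepsilon$ we get $\{a,c\}$ and $\{a^2,c\}$. If exactly one of $x,y$ is $a$ and the other is empty, we get $\{\varepsilon\}$ from the first $N$ and $\{a\}$ from the second. Every other context gives $\{\varepsilon\}$ or $\varnothing$. So the closed sets are the complements of the unions of some of
\[
\{a,c\},\quad\{a^2,c\},\quad\{a\},\quad\{\varepsilon\},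
\]
and $\langle Z\rangle$ is the complement of the union of those among these four sets that are disjoint from $Z$. Let
\[
x=\langle a\rangle=\overline{\{\varepsilon,a^2,c\}},\qquad
y=\langle c\rangle=\overline{\{\varepsilon,a\}},\qquad
u=\langle\{a^2,a^3\}\rangle=\overline{\{\varepsilon,a,c\}}.
\]
Then $x\wedge y=\overline{\{\varepsilon,a,a^2,c\}}\subseteq u$. Further $x^2=\langle a^2\rangle\subseteq u$ and $x^3=\langle a^3\rangle\subseteq u$, and since every $n\ge2$ is a sum of $2$'s and $3$'s, $x^n\subseteq u^+$ for all $n\ge2$. All hypotheses of Lemma~\ref{lem:law} except distributivity hold. But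
\[
x^+=\langle\{a^n:n\ge1\}\rangle=\overline{\{\varepsilon\}},\qquad
u^+=\langle\{a^n:n\ge2\}\rangle=\overline{\{\varepsilon,a,c\}},
\]
so $c\in x^+\wedge y$ and $c\notin u^+$. In terms of \eqref{eq:cl}, the word $c$ lies in $x^+$ because it can be replaced by $a$ in $\{a,c\}$ and by $a^2$ in $\{a^2,c\}$; no single power does both.
\end{example}

In the next two sections the witness $c$ is replaced by a word with three parts, one for each factor of $(P/R)\cdot P\cdot(P\backslash Q)$. The forbidden sets then have to satisfy further requirements, and we derive them from these requirements.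

\section{The sequent with product}\label{sec:first}

\subsection{The tests}

In every model $X=p\cdot(p^4)^+\cdot(p^6)^+\cdot q$ is the supremum of the elements $p^hq$ with
\[
h\in H=\{1+4i+6k:i,k\ge1\}.
\]
The $m$-th test on an element is to append $p^{4m}q$ and to ask whether the result is below $X$. Then $Q=X/(p^4\cdot q)$ is the largest element that passes test $1$, and $U=X/((p^4)^+\cdot q)$ the largest that passes all tests. A power $p^k$ passes test $m$ if $k+4m\in H$. Let
\[
J=\{k\ge0: k+4m\in H\text{ for all }m\ge1\}.
\]

\begin{lemma}\label{lem:arith}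
$H$ consists of all odd numbers $\ge11$ except $13$, and $J$ of all odd numbers $\ge7$ except $9$. Consequently
\begin{enumerate}
\item[\textup{(a)}] $7,11,27\in J$;
\item[\textup{(b)}] $9+4m\in H$ for all $m\ge2$, but $9+4\notin H$;
\item[\textup{(c)}] $9$ is not a sum of one or more elements of $J$, but every $9n$ with $n\ge2$ is.
\end{enumerate}
\end{lemma}

\begin{proof}
The numbers $2i+3k$ with $i,k\ge1$ are $5$ and all numbers $\ge7$. Indeed, the least is $5$; an odd $n\ge7$ is $3+2i$ with $i\ge2$; an even $n\ge8$ is $6+2i$ with $i\ge1$; and $6=2i+3k$ is impossible, since $k=1$ gives $2i=3$ and $k\ge2$ gives $i\le0$. As $H=\{1+2(2i+3k):i,k\ge1\}$, the description of $H$ follows.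

If $k\in J$, then $k+4\in H$, so $k$ is odd, $k\ge7$ and $k\ne9$. Conversely, $7+4m$ is odd, at least $11$ and congruent to $3$ modulo $4$, so it is not $13$; and if $k\ge11$ is odd, then $k+4m\ge15$ is odd. This describes $J$ and gives (a). In (b), $9+4m$ is odd and at least $17$ for $m\ge2$, and $9+4=13$. In (c), $9\notin J$, and two or more summands give at least $14$. Finally $18=7+11$, so $9\cdot2i=i(7+11)$ for $i\ge1$ and $9(2i+1)=27+(i-1)(7+11)$ for $i\ge1$.
\end{proof}

So (b) guarantees that $p^9$ passes all tests except the first, while by (a) and (c) the higher powers of $p^9$ factor into powers of $p$ that pass all tests. The numbers $4$ and $6$ are even, which makes all elements of $H$ odd; we need this in the refutation below.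

\subsection{Truth in distributive models}

\begin{proof}[Proof of Theorem~\ref{thm:dist}\textup{(1)}]
We check (i)--(iii) of Proposition~\ref{prop:recipe} for $x=p^9$, $y=Q$, $u=U$, $r=R$; then $x^+=P$ and the conclusion is $A_0\le B_0$. Lemma~\ref{lem:basic} is used for all suprema.

(i) $P\cdot p^4q=\sup_np^{9n+4}q\le p^+q$, so $P\le R$. Also $Q\cdot p^4q\le X\le p^+q$, so $Q\le R$.

(ii) We have $(p^9\wedge Q)(p^4)^+q=\sup_{m\ge1}(p^9\wedge Q)p^{4m}q$. For $m=1$ the term is at most $Qp^4q\le X$. For $m\ge2$ it is at most $p^{9+4m}q\le X$ by Lemma~\ref{lem:arith}(b). Hence $p^9\wedge Q\le U$.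

(iii) If $k\in J$, then $k\ge7$ and $p^k(p^4)^+q=\sup_mp^{k+4m}q\le X$, so $p^k\le U$. For $n\ge2$ the number $9n$ is a sum of elements of $J$ by Lemma~\ref{lem:arith}(c), so $p^{9n}$ is at most a power of $U$, hence at most $U^+$.
\end{proof}

Conditions (i)--(iii) have been verified without distributivity; that law enters only through Lemma~\ref{lem:law}. As language models are valuations in distributive models, the truth claim of Theorem~\ref{thm:main} follows.

\subsection{The refuting model}

We want letters $e$ and $t$ with $e\in v(P/R)$ and $t\in v(P\backslash Q)$; then $ea^9t$ will be in $v(A_0)$, and this word must be kept out of $v(U^+)$. Let us see what this asks of the forbidden sets when $v(p)=\langle a\rangle$ and $v(q)=\langle b\rangle$.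

To have $e\in v(P/R)$ without analyzing $R$, we demand that $er\in v(P)$ for \emph{every} word $r$: in every forbidden word $xery$ the factor $er$ can be replaced by some $a^{9n}$. To keep $ea^9t$ out of $v(U^+)$ we let it belong to a forbidden set $N_2$ that avoids all products of words of $v(U)$. If we choose to replace $er$ in $ea^9t$ by $a^9$, for all possible $r$, we obtain $a^9$ and words $a^{m}t$, so we put such words into $N_2$ as well. Finally, a forbidden set $N_1$ has to restrict $v(X)$ and thereby $v(U)$. Its complement $D$ is to contain $v(X)$, so it must contain the words $a^hb$, $h\in H$, and, because of $t\in v(P\backslash Q)$, the words $a^{9n}ta^4b$.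

Accordingly let $\Sigma=\{a,b,e,t\}$ and $\mathcal N=\{N_1,N_2\}$ with
\[
N_1=\overline D,\quad D=\{a^hb:h\in H\}\cup\Sigma^*ta^4b,\qquad
N_2=\{a^9,\ ea^9t\}\cup\{a^mt:m\ge1\},
\]
and let $v(p)=\langle a\rangle$, $v(q)=\langle b\rangle$. By \eqref{eq:gen} and \eqref{eq:genres},
\[
v(P)=\langle\{a^{9n}:n\ge1\}\rangle,\qquad v(X)=\langle\{a^hb:h\in H\}\rangle,
\]
\[
z\in v(Q)\iff za^4b\in v(X),\qquad z\in v(U)\iff za^{4m}b\in v(X)\text{ for all }m\ge1.
\]

\begin{lemma}\label{lem:e}
$er\in v(P)$ for every $r\in\Sigma^*$. Hence $e\in v(P/R)$.
\end{lemma}

\begin{proof}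
We use \eqref{eq:cl}. For $N_1$ we use its contrapositive: suppose $xa^{9n}y\in D$ for all $n\ge1$; we show $xery\in D$. If some $xa^{9n}y$ had the form $a^hb$ with $h\in H$, then $x$ and $y$ would not contain $t$, so all words $xa^{9n}y$ would have this form. But the number of letters $a$ changes its parity from $n=1$ to $n=2$, while $H$ contains only odd numbers. So $xa^9y$ ends with $ta^4b$. If $|y|\le5$, then the sixth letter from the end of $xa^9y$ belongs to the block $a^9$, but it must be $t$. Hence $|y|\ge6$, so $y$ ends with $ta^4b$, and $xery\in D$.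

For $N_2$, suppose $xery\in N_2$. The only word of $N_2$ with the letter $e$ is $ea^9t$, so $x=\varepsilon$ and $ry=a^9t$. If $y=\varepsilon$, then $xa^9y=a^9\in N_2$. Otherwise $y=a^it$ with $0\le i\le9$, and $xa^9y=a^{9+i}t\in N_2$.
\end{proof}

Some property of $H$ like the parity is needed here: if all $9n$ were in $H$, then in the context $x=\varepsilon$, $y=b$ every word $a^{9n}b$ would be in $D$, while $eb$ is not.

\begin{lemma}\label{lem:t}
$a^{9n}ta^4b\in v(X)$ for all $n\ge1$. Hence $t\in v(P\backslash Q)$.
\end{lemma}

\begin{proof}
We use \eqref{eq:cl} again. No word of $N_2$ contains $b$, so $N_2$ imposes no condition. For $N_1$, suppose $xa^hby\in D$ for all $h\in H$; we show $xa^{9n}ta^4by\in D$. If $y=\varepsilon$, this word ends with $ta^4b$. Let $y\ne\varepsilon$. Then $xa^hby$ has a letter $b$ that is not its last letter, so it is not of the form $a^{h'}b$, and it ends with $ta^4b$. If $|y|\le5$, then the $b$ before $y$ would be a non-final letter of this suffix of length $6$, whose only $b$ is final. So $|y|\ge6$, $y$ ends with $ta^4b$, and the conclusion holds.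

Thus $a^{9n}t\in v(Q)$ for all $n\ge1$, and Lemma~\ref{lem:K} gives $v(P)t\subseteq v(Q)$.
\end{proof}

\begin{lemma}\label{lem:U}
$v(U^+)\subseteq\overline{N_2}$.
\end{lemma}

\begin{proof}
The set $D=\overline{N_1}$ is closed and contains all $a^hb$ with $h\in H$, so $v(X)\subseteq D$. Let $z\in v(U)$. Then $za^8b\in D$. This word does not end with $ta^4b$, so it is some $a^hb$, and $z=a^k$ with $k\ge0$. Now $a^{k+4m}b=za^{4m}b\in D$ contains no $t$, so $k+4m\in H$ for every $m\ge1$, that is, $k\in J$. So every word of $\bigcup_{n\ge1}v(U)^n$ is $a^s$, where $s$ is a sum of one or more elements of $J$, and $s\ne9$ by Lemma~\ref{lem:arith}(c). Such words are not in $N_2$. As $\overline{N_2}$ is closed, $v(U^+)\subseteq\overline{N_2}$.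
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dist}\textup{(2)}, of its consequences, and of Theorem~\ref{thm:main}]
We have $e\in v(P/R)$, $a^9\in v(P)$ and $t\in v(P\backslash Q)$, hence $ea^9t\in v(A_0)$. But $ea^9t\in N_2$, so $ea^9t\notin v(U^+)=v(B_0)$ by Lemma~\ref{lem:U}. Thus $A_0\to B_0$ is false in a unital model, and by Lemma~\ref{lem:sound} it is not derivable in $\mathbf{E}$, hence not in $\mathbf{L}_\omega^+$ or in any extension contained in $\mathbf{E}$. Together with part (1) this proves the incompleteness statements with ${}^+$. If ${}^*$ is primitive, note that $x\cdot x^*=x\vee x\cdot x^+=x^+$ in every unital model by Lemma~\ref{lem:basic}. So replacing each $C^+$ by $C\cdot C^*$ changes no value, neither in unital distributive models nor in the refuting model. Theorem~\ref{thm:main} is the special case of language models; soundness is Lemma~\ref{lem:sound}.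
\end{proof}

\section{The product-free sequent}\label{sec:pf}

\subsection{Tests that carry their own hypotheses}

Without product we cannot write down a language like $X$, for which we know that certain powers of $p$ pass certain tests. But lists of formulas are still available in denominators, and we use them to let each test contain, as hypotheses, the facts about powers of $p$ that we need. Let $T=T_1\cdots T_5$ be the product of the values in a model (in the formulas it appears only as the list $T_1\dots T_5$ in denominators), and let the $m$-th test of an element $z$ now be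
\[
z\,s^m\,q\,T\le p .
\]
Again $Q=p/(s\,q\,T_1\dots T_5)$ is the largest element that passes test $1$, and $U=p/(s^+q\,T_1\dots T_5)$ the largest that passes all tests. The following equivalences hold by \eqref{eq:res} and Lemma~\ref{lem:basic}:
\begin{align}
T\le G_1&\iff p\text{ passes the tests }m\ge2,\notag\\
T\le G_2&\iff p^2\text{ passes all tests},\label{eq:G}\\
T\le G_3&\iff p^3\text{ passes all tests}.\notag
\end{align}
With these three inequalities we are in the situation of Example~\ref{ex:small}, where $2$ and $3$ generate all $n\ge2$. So $T$ has to be a product that lies below $G_1\wedge G_2\wedge G_3$ in every model. This is a three-fold version of Lemma~\ref{lem:meet}, with $R_0$ as the common bound.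

\begin{lemma}\label{lem:T}
In every model $G_1,G_2,G_3\le R_0$ and $T\le G_1$, $T\le G_2$, $T\le G_3$.
\end{lemma}

\begin{proof}
Since $ss\le s\,s^+$ and $ss\le s^+$,
\[
pppssq\,G_1\le pp\cdot p,\qquad pppssq\,G_2\le p\cdot p,\qquad pppssq\,G_3\le p,
\]
and the right-hand sides are at most $p^+$. So $G_i\le R_0$. Next,
\begin{equation}\label{eq:flank}
Y\le R_0\ \Longrightarrow\ T_1Y\le G_1\ \text{ and }\ YT_5\le G_3,\qquad\text{and}\qquad G_1T_3G_3\le G_1(G_1\backslash G_2)\le G_2 .
\end{equation}
As $T_2=G_1\le R_0$ and $T_4=G_3\le R_0$, we have $T_1T_2\le G_1$ and $T_4T_5\le G_3$, so $T\le G_1T_3G_3\le G_2$.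

Further $T_2T_3T_4=G_1T_3G_3\le G_2\le R_0$. Applying \eqref{eq:flank} first on the right and then on the left, $T_2T_3T_4T_5\le G_3\le R_0$ and $T\le T_1R_0\le G_1$. Applying it first on the left and then on the right, $T_1T_2T_3T_4\le G_1\le R_0$ and $T\le R_0T_5\le G_3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pf}, truth]
By \eqref{eq:res} the sequent is true if and only if $(P/R)\cdot P\cdot(P\backslash Q)\le U^+$. We check (i)--(iii) of Proposition~\ref{prop:recipe} for $x=p$, $y=Q$, $u=U$, $r=R$, so that $x^+=P$. Recall that $z\le R$ means $p\,z\,s\,q\,T\le p^+$.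

(i) For $n\ge1$ we have $p\cdot p^n\cdot sqT=p^{n-1}(pp\,sq\,T)\le p^{n-1}p\le p^+$ by $T\le G_2$ (for $n=1$ there is no factor $p^{n-1}$). Taking suprema, $P\le R$. Also $p\cdot Q\cdot sqT\le pp\le p^+$, so $Q\le R$.

(ii) $p\wedge Q$ passes test $1$ because it is below $Q$, and the tests $m\ge2$ because it is below $p$ and $T\le G_1$. So $p\wedge Q\le U$.

(iii) By \eqref{eq:G} and Lemma~\ref{lem:T}, $p^2\le U$ and $p^3\le U$. Every $n\ge2$ is a sum of $2$'s and $3$'s, so $p^n\le U^+$.
\end{proof}

\subsection{The forbidden sets}

Let $\Sigma=\{a,b,f,e,t,t_1,\dots,t_5\}$, $\tau=t_1t_2t_3t_4t_5$, and let $v(p)=\langle a\rangle$, $v(q)=\langle b\rangle$, $v(s)=\langle f\rangle$. We want $t_i\in v(T_i)$, $e\in v(P/R)$, $t\in v(P\backslash Q)$, and the witness $eat$ must stay out of $v(U^+)$. As before we obtain the memberships in a strong form, with arbitrary words in place of words of $v(R_0)$, $v(R)$ and so on. For $t_1,\dots,t_5$ this asks that the words (z1)--(z5) of Lemma~\ref{lem:z} below be in $v(p)$, for $t$ it asks the same of (z6), and for $e$ it asks that $er$ be in $v(P)$ for every $r$. By \eqref{eq:cl}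 this means that each forbidden set admits, for the words $\zeta$ in (z1)--(z6), the replacements
\[
\zeta\mapsto a,\qquad\text{and}\qquad er\mapsto a^m\ \text{ for some }m\ge1 .
\]

As in Section~\ref{sec:first}, one forbidden set, $N_2=\{a,\ eat\}\cup\{a^mt:m\ge1\}$, arises from the witness $eat$ by replacing $er$. If a word of $N_2$ is a product of nonempty words of $v(U)$, then the last factor is $a$, $eat$ or some $a^it$. So the other forbidden set, $N_1$, is used to keep these words out of $v(U)$: it makes $a$ fail test $1$ and makes $a^it$ and $eat$ fail test $2$ by containing $afb\tau$, $a^itf^2b\tau$ and $eatf^2b\tau$. It must not contain $a$, since $v(p)\subseteq\overline{N_1}$ is needed. Replacing $er$ in $eatf^2b\tau$ leads, for the remainder $f^2b\tau$, to a word $a^mf^2b\tau$. Here $m\le3$ is impossible, because the replacements (z1), (z3), (z5) would turn $af^2b\tau$, $a^2f^2b\tau$, $a^3f^2b\tau$ into $a$; but $m=4$ works. Proper suffixes $y$ of $b\tau$, and $b\tau$ itself, as remainders lead to words $a^my$. We define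
\[
N_2=\{a,\ eat\}\cup\{a^mt:m\ge1\},
\]
\[
N_1=\{afb\tau,\ a^4f^2b\tau,\ eatf^2b\tau\}\cup\{a^itf^2b\tau:i\ge0\}\cup M,
\]
\[
M=\{a^my: m\ge1,\ y\text{ a possibly empty suffix of }b\tau\}-\{a\},
\]
and $\mathcal N=\{N_1,N_2\}$. Since $a\notin N_1$ and $\overline{N_1}$ is closed, $v(p)\subseteq\overline{N_1}$.

\begin{lemma}\label{lem:z}
For all $g,h,r\in\Sigma^*$ the following words belong to $v(p)=\langle a\rangle$:
\begin{enumerate}
\item[\textup{(z1)}] $af^nb\,t_1r$ for $n\ge2$;\qquad \textup{(z2)} $af^nb\,t_2$ for $n\ge2$;
\item[\textup{(z3)}] $a^2f^nb\,g\,t_3\,h$ for $n\ge1$;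
\item[\textup{(z4)}] $a^3f^nb\,t_4$ for $n\ge1$;\qquad \textup{(z5)} $a^3f^nb\,r\,t_5$ for $n\ge1$;
\item[\textup{(z6)}] $a^mtfb\,g$ for $m\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\zeta$ be one of these words, $N\in\mathcal N$ and $x\zeta y\in N$. By \eqref{eq:cl} we must show $xay\in N$. Since $\zeta$ contains $f$ and no word of $N_2\cup M$ does, we have $N=N_1$, and $x\zeta y$ is one of the remaining words of $N_1$.

\emph{The word $afb\tau$.} It has only one $f$, only one $a$ and no $t$. But (z1) and (z2) contain $f^2$, (z3)--(z5) contain $a^2$, and (z6) contains $t$. So this case does not occur.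

\emph{The words $a^itf^2b\tau$ and $eatf^2b\tau$.} They have neither $af$ nor $tfb$ as a factor. But (z1)--(z5) contain $af$, and (z6) contains $tfb$. So this case does not occur either.

\emph{The word $a^4f^2b\tau$.} The letter after $b$ is $t_1$ and there is no $t$, which excludes (z2), (z4) and (z6). In the other cases $n=2$, because in $\zeta$ the block $f^n$ stands between $a$ and $b$.
\begin{itemize}
\item (z1): $x=a^3$, and $y$ is a suffix of $t_2t_3t_4t_5$. Then $xay=a^4y\in M$.
\item (z3): $x=a^2$, $g=t_1t_2$, and $y\in\{t_4t_5,\ t_5,\ \varepsilon\}$. Then $xay=a^3y\in M$.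
\item (z5): $x=a$, $r=t_1t_2t_3t_4$, and $y=\varepsilon$. Then $xay=a^2\in M$.\qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:e2}
$er\in v(P)=\langle\{a^m:m\ge1\}\rangle$ for all $r\in\Sigma^*$.
\end{lemma}

\begin{proof}
Let $xery\in N\in\mathcal N$. We need $m\ge1$ with $xa^my\in N$. Only two forbidden words contain $e$, and in both $e$ occurs only as the first letter, so $x=\varepsilon$.

If $xery=eat\in N_2$, then $y\in\{at,t,\varepsilon\}$, and $m=1$ gives $a^2t$, $at$, $a\in N_2$.

If $xery=eatf^2b\tau\in N_1$, then $y$ is a suffix of $atf^2b\tau$.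
\begin{itemize}
\item $y=atf^2b\tau$ or $y=tf^2b\tau$: $m=1$ gives $a^2tf^2b\tau$ or $atf^2b\tau$, both in $N_1$.
\item $y=f^2b\tau$: $m=4$ gives $a^4f^2b\tau\in N_1$.
\item $y=fb\tau$: $m=1$ gives $afb\tau\in N_1$.
\item $y$ a nonempty suffix of $b\tau$: $m=1$ gives $ay\in M$.
\item $y=\varepsilon$: $m=2$ gives $a^2\in M$.\qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:letters}
$t_i\in v(T_i)$ for $i=1,\dots,5$. Moreover $t\in v(P\backslash Q)$ and $e\in v(P/R)$.
\end{lemma}

\begin{proof}
By \eqref{eq:gen} and the mirror image of \eqref{eq:genres}, $z\in v(G_1)$ if and only if $af^nbz\in v(p)$ for all $n\ge2$; and for $k=2,3$, $z\in v(G_k)$ if and only if $a^kf^nbz\in v(p)$ for all $n\ge1$. Hence: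
\begin{itemize}
\item $t_1r\in v(G_1)$ for all $r$ by (z1), so $t_1\in v(G_1/R_0)=v(T_1)$;
\item $t_2\in v(G_1)=v(T_2)$ by (z2);
\item $gt_3h\in v(G_2)$ for all $g,h$ by (z3), so $t_3\in v\bigl((G_1\backslash G_2)/G_3\bigr)=v(T_3)$;
\item $t_4\in v(G_3)=v(T_4)$ by (z4);
\item $rt_5\in v(G_3)$ for all $r$ by (z5), so $t_5\in v(R_0\backslash G_3)=v(T_5)$.
\end{itemize}
By (z6), $a^mtfbg\in v(p)$ for all $m\ge1$ and all $g$, in particular for $g\in v(T_1)\cdots v(T_5)$. By \eqref{eq:genres}, $a^mt\in v(Q)$ for all $m\ge1$, so Lemma~\ref{lem:K} gives $v(P)t\subseteq v(Q)$, that is, $t\in v(P\backslash Q)$. Finally, $e\in v(P/R)$ by Lemma~\ref{lem:e2}.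
\end{proof}

\begin{lemma}\label{lem:U2}
$v(U^+)\subseteq\overline{N_2}$.
\end{lemma}

\begin{proof}
Let $z\in v(U)$. Since $t_i\in v(T_i)$, we have $zf^nb\tau\in v(p)\subseteq\overline{N_1}$ for all $n\ge1$. As $afb\tau$, $a^itf^2b\tau$ ($i\ge0$) and $eatf^2b\tau$ belong to $N_1$, none of the words $a$, $a^it$ ($i\ge0$), $eat$ is in $v(U)$.

Suppose that a word of $N_2$ is a product of words of $v(U)$, and drop the factors $\varepsilon$; as the word is nonempty, at least one factor remains. If the word is $a$, the only factor is $a$. If it is $eat$ or $a^mt$, the last factor is $eat$ or some $a^it$ with $i\ge0$. None of these is in $v(U)$, a contradiction. So $\bigcup_{n\ge1}v(U)^n\subseteq\overline{N_2}$, and $\overline{N_2}$ is closed.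
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pf}, non-derivability]
We have $a\in v(P)$. If $a$ were in $v\bigl((P/R)\backslash(U^+/(P\backslash Q))\bigr)$, then $eat\in v(U^+)$ by Lemma~\ref{lem:letters}. But $eat\in N_2$, contrary to Lemma~\ref{lem:U2}. So the sequent is false in this closure model, and by Lemma~\ref{lem:sound} it is derivable neither in $\mathbf{E}$ nor in $\mathbf{L}_\omega^+$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Slides} \emph{Iteration in Residuated Structures}, \texttt{http://wrm17.mi.ras.ru/slides/Kuznetsov.pdf}.
\bibitem{Pentus} M. Pentus, 1995.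
\bibitem{Ryzhkova} Ryzhkova, 2013.
\end{thebibliography}

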